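\title{Treelike continua are not exactly 2-to-1 images of continua}

\begin{abstract}
We prove that no treelike continuum is the image of a continuum under a continuous map all of whose fibers have exactly two points. The fibers of such a map onto $Y$ form a locally compact, $\sigma$-compact space $L$ with a continuous bijection onto $Y$. We show that $L$ has a nonempty compact open subset when $Y$ is treelike, and that such a subset disconnects the domain. The proof applies to every continuum $Y$ with $\dim Y\le 1$ and $\check H^1(Y;\mathbb Z)=0$. We also characterize the continua that are 2-to-1 images of continua, and the dyadic solenoid shows that $\mathbb Z$ cannot be replaced by $\mathbb Z/2$.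
\end{abstract}

\section{Introduction}

A \emph{map} is a continuous function, and a \emph{continuum} is a nonempty compact connected metric space. A function is \emph{$k$-to-1} if every point of its image has exactly $k$ points in its preimage. A \emph{tree} is a finite connected graph that contains no simple closed curve. A continuum $Y$ is \emph{treelike} if for every $\varepsilon>0$ there is a map of $Y$ onto a tree whose fibers all have diameter less than $\varepsilon$: at every scale, $Y$ looks like a tree. Trees are treelike, and so are many continua that are far from being graphs. For the closure of $\{(x,\sin(1/x)):0<x\le1\}$, choose $x_0<\varepsilon$ with $\sin(1/x_0)=1$, project the part with $x\le x_0$ horizontally onto $\{0\}\times[-1,1]$, and attach the remaining arc at the top; the image is an arc and the fibers have diameter at most $x_0$.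

\medskip
\noindent\textbf{Problem} \cite{problem}. \emph{Do there exist a continuum $X$, a treelike continuum $Y$ and a 2-to-1 map of $X$ onto $Y$?}
\medskip

The domain has to be connected, for otherwise two disjoint copies of $Y$ give such a map. For graphs, a count suggests the answer. Let $f\colon X\to Y$ be a simplicial $k$-to-1 map of a finite graph onto a finite graph. No edge is collapsed, so each vertex of $Y$ is covered by $k$ vertices and each edge by $k$ edges, and $\chi(X)=k\,\chi(Y)$ for the Euler characteristics. If $Y$ is a tree, then $\chi(X)=k$, whereas a connected graph has $\chi\le1$. One would therefore guess that the answer is negative for every $k\ge2$. The guess is wrong for general continua: for every $k>2$, $k$-to-1 maps from continua onto treelike continua have been constructed. We show that it is right for $k=2$.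

\begin{theorem}\label{thm:main}
Let $Y$ be a treelike continuum, $X$ a compact metric space, and $f\colon X\to Y$ a 2-to-1 map onto $Y$. Then $X$ is not connected.
\end{theorem}

The core of the proof is a statement in which no 2-to-1 map appears. It plays the role of the count above. Recall that a space is \emph{$\sigma$-compact} if it is a union of countably many compact subsets.

\begin{theorem}\label{thm:bij}
Let $Y$ be a treelike continuum, $L$ a locally compact, $\sigma$-compact Hausdorff space, and $\iota\colon L\to Y$ a continuous bijection. Then $L$ has a nonempty compact open subset.
\end{theorem}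

Treelikeness enters both proofs only through the vanishing of first cohomology groups. In the next two theorems $\check H^*$ is \v{C}ech cohomology and $\dim$ is covering dimension; what we need about them is recalled in Section~\ref{sec:coh}.

\begin{theorem}\label{thm:coh}
Let $Y$ be a continuum with $\dim Y\le1$ and $\check H^1(Y;\mathbb Z)=0$ (equivalently, $\dim Y\le1$ and every map $Y\to S^1$ is null-homotopic). Then $Y$ is not the image of a continuum under a 2-to-1 map. The hypothesis is equivalent to the following one: $\check H^1(Z;\mathbb Z)=0$ for every closed $Z\subset Y$.
\end{theorem}

\begin{theorem}\label{thm:crit}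
For a continuum $Y$ the following are equivalent.
\begin{enumerate}
\item[(a)] $Y$ is the image of a continuum under a 2-to-1 map.
\item[(b)] Either $\check H^1(Y;\mathbb Z/2)\ne0$, or some nonempty closed set $Z\subset Y$ is the image under a continuous bijection of a locally compact separable metrizable space $L_0$ that has no nonempty compact open subset.
\end{enumerate}
\end{theorem}

Section~\ref{sec:fibers} builds from $f$ the space $L$ to which Theorem~\ref{thm:bij} is applied, and Section~\ref{sec:model} proves that theorem by hand for an arc cut at finitely many points. Sections~\ref{sec:glue}--\ref{sec:bij} prove Theorems~\ref{thm:main} and~\ref{thm:bij}; they use only general topology. Sections~\ref{sec:coh} and~\ref{sec:crit} prove Theorems~\ref{thm:coh} and~\ref{thm:crit} and apply the latter to two examples.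

\section{The space of fibers}\label{sec:fibers}

Let $f\colon X\to Y$ be a 2-to-1 map of a compact metric space $(X,d)$ onto a compact metric space. Let $y_n\to y$, write $f^{-1}(y_n)=\{x_n,x_n'\}$, and pass to a subsequence along which $x_n\to x$ and $x_n'\to x'$. Both limits lie in $f^{-1}(y)$. Either $x\ne x'$, and the fibers converge to the whole fiber over $y$, or $x=x'$, and they collapse to one of its points. To separate the two behaviors we give the set of fibers a topology that keeps the first kind of convergence and discards the second.

Let $L$ be the set of fibers of $f$. For $F,F'\in L$ put
\[
\rho(F,F')=\min_{\tau}\ \max_{x\in F} d(x,\tau(x)),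
\]
where $\tau$ runs over the two bijections $F\to F'$. This is a metric: inverting bijections gives symmetry, composing them gives the triangle inequality, and $\rho(F,F')=0$ forces $F=F'$. Let $\iota\colon L\to Y$ send a fiber $F$ to the point $f(F)$.

\begin{lemma}\label{lem:L}
The metric space $L$ is locally compact, $\sigma$-compact and separable, and $\iota\colon L\to Y$ is a continuous bijection.
\end{lemma}

\begin{proof}
The function $\iota$ is a bijection because $f$ is onto. If $F_k\to F$ in $L$ and $x\in F$, there are $x_k\in F_k$ with $x_k\to x$, so $\iota(F_k)=f(x_k)\to f(x)=\iota(F)$.

Put $L_n=\{F\in L:\operatorname{diam}F\ge1/n\}$. Given $F_k=\{x_k,x_k'\}\in L_n$, pass to a subsequence with $x_k\to x$ and $x_k'\to x'$. Then $f(x)=f(x')$ and $d(x,x')\ge1/n$. Since fibers have exactly two points, $F=\{x,x'\}$ is a fiber; it lies in $L_n$, and $\rho(F_k,F)\to0$. So $L_n$ is compact. Since $|\operatorname{diam}F-\operatorname{diam}F'|\le2\rho(F,F')$, the sets $\{F:\operatorname{diam}F>1/n\}\subset L_n$ are open, and they cover $L$. Hence $L$ is locally compact and $\sigma$-compact, and a $\sigma$-compact metric space is separable.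
\end{proof}

\begin{example}\label{ex:three}
(a) \emph{The fold.} The map $t\mapsto|t|$ of $[-1,1]$ onto $[0,1]$ is 2-to-1 except over $0$. Add an isolated point $*$ and send it to $0$. The fibers $\{t,-t\}$ collapse as $t\to0$, so $L$ is the topological sum $\{0\}\sqcup(0,1]$. The fiber $\{0,*\}$ is a compact open point of $L$, although its image $\{0\}$ is not open in $[0,1]$, and the domain is disconnected.

(b) \emph{Squaring.} For $z\mapsto z^2$ on the unit circle $S^1$ all fibers have diameter $2$. So $L=L_1$ is compact and $\iota$ is a homeomorphism.

(c) \emph{The figure six.} Let $X$ be $S^1$ with the arc $[0,1]$ attached by identifying the endpoint $1$ with $1\in S^1$. Let $f$ be the identity on $S^1$ and $t\mapsto e^{2\pi it}$ on the arc. The fibers are $F_t=\{t,e^{2\pi it}\}$ for $0\le t<1$, and they collapse as $t\to1$. So $L$ is homeomorphic to $[0,1)$, which is connected and not compact and therefore has no nonempty compact open subset.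
\end{example}

Parts (b) and (c) are two different ways to present the circle as a 2-to-1 image of a continuum, and they correspond to the two alternatives in Theorem~\ref{thm:crit}(b). For treelike $Y$, Proposition~\ref{prop:disc} excludes the behavior in (b), and Theorem~\ref{thm:bij} excludes the behavior in (c).

\section{An arc cut at finitely many points}\label{sec:model}

Let $Y=[0,n]$ and cut $Y$ at the integers $1,\dots,n-1$, giving each cut point to one of the two adjacent pieces. This produces intervals $I_1,\dots,I_n$, where $I_k$ has endpoints $k-1$ and $k$, with $0\in I_1$ and $n\in I_n$. Let $L$ be their topological sum and $\iota\colon L\to Y$ the natural bijection. Theorem~\ref{thm:bij} says that some $I_k$ contains both of its endpoints. Counting proves this, since $n-1$ endpoints are missing and there are $n$ intervals, but counting does not survive infinitely many cuts. The following argument does.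

Put $h(I_1)=0$, and let $h(I_{k+1})=h(I_k)+1$ if $k\in I_k$ and $h(I_{k+1})=h(I_k)-1$ if $k\in I_{k+1}$. Then at each cut point $b$,
\begin{equation}\label{eq:model}
h(\text{piece lacking } b)-h(\text{piece containing } b)=1 .
\end{equation}
A piece on which $h$ is smallest cannot lack an endpoint, so it is compact, and it is open in $L$.

Two properties were used. The system \eqref{eq:model} is solvable because the pieces are arranged without a cycle, and a minimum exists because $h$ takes finitely many values in an ordered group. On the circle $\mathbb R/n\mathbb Z$ cut into the pieces $I_k=[k-1,k)$, the equations read $h(I_k)-h(I_{k+1})=1$ with indices modulo $n$. Their sum is $0=n$, so there is no integer solution, and indeed no piece is compact. For even $n$ there is a solution modulo $2$, but $\mathbb Z/2$ has no order and nothing follows from it.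

To generalize, regard $h$ as a locally constant function on the compact space $M$, the disjoint union of the closed intervals $\overline{I_k}$. The natural map $M\to Y$ is one-to-one except over the set $B$ of cut points. Over $b\in B$ lie the point $b^-$ of $L$ and an added point $b^+$, and \eqref{eq:model} says that $h(b^+)-h(b^-)=1$. Section~\ref{sec:glue} shows how to solve such equations over a treelike continuum, and Section~\ref{sec:bij} constructs $B$, $M$ and $h$ for an arbitrary $\iota$.

\section{Gluing locally constant functions}\label{sec:glue}

We want a locally constant function on a space $M$ over $Z$ whose variation along the fibers is prescribed. Such functions will be easy to find over small open subsets $V_i$ of $Z$. Two local solutions differ by a function on $V_i\cap V_j$, and the problem is to correct the solutions so that these differences vanish.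

\begin{definition}\label{def:glue}
Let $Z$ be a compact metric space, $G$ a discrete abelian group and $\{V_i\}$ a finite open cover of $Z$. A \emph{cocycle} on $\{V_i\}$ is a family of locally constant functions $\gamma_{ij}\colon V_i\cap V_j\to G$ with $\gamma_{ij}+\gamma_{jk}=\gamma_{ik}$ on $V_i\cap V_j\cap V_k$. It is a \emph{coboundary} if there are locally constant $\beta_i\colon V_i\to G$ with $\gamma_{ij}=\beta_i-\beta_j$ on $V_i\cap V_j$. The space $Z$ has the \emph{gluing property for $G$} if every cocycle on every finite open cover of $Z$ is a coboundary.
\end{definition}

Taking $i=j=k$ gives $\gamma_{ii}=0$, and taking $k=i$ gives $\gamma_{ji}=-\gamma_{ij}$. The circle fails the property for every $G\ne0$: cover it by two open arcs whose intersection has two components, and let $\gamma_{12}$ take different values on them; $\beta_1$ and $\beta_2$ would be constant, and so would be $\beta_1-\beta_2$.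

It suffices to split a cocycle on a finer cover.

\begin{lemma}\label{lem:refine}
Let $(\gamma_{ij})$ be a cocycle on $\{V_i\}$, let $\{W_v\}$ be an open cover of $Z$ with $W_v\subset V_{i(v)}$, and let $b_v\colon W_v\to G$ be locally constant with $\gamma_{i(v)i(w)}=b_v-b_w$ on $W_v\cap W_w$. Then $(\gamma_{ij})$ is a coboundary.
\end{lemma}

\begin{proof}
Define $\beta_i=\gamma_{i\,i(v)}+b_v$ on $V_i\cap W_v$. On $V_i\cap W_v\cap W_w$,
\[
\bigl(\gamma_{i\,i(v)}+b_v\bigr)-\bigl(\gamma_{i\,i(w)}+b_w\bigr)=\gamma_{i(w)\,i(v)}+b_v-b_w=\gamma_{i(w)\,i(v)}+\gamma_{i(v)\,i(w)}=0 .
\]
So $\beta_i$ is well defined on $V_i$, and it is locally constant because it is so on each open set $V_i\cap W_v$. On $V_i\cap V_j\cap W_v$ we have $\beta_i-\beta_j=\gamma_{i\,i(v)}+\gamma_{i(v)\,j}=\gamma_{ij}$.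
\end{proof}

The next lemma is the only place where the definition of a treelike continuum is used. We need it for all closed subsets, connected or not, because the proof of Theorem~\ref{thm:bij} passes to closed subsets of $Y$.

\begin{lemma}\label{lem:tree}
Every closed subset $Z$ of a treelike continuum $Y$ has the gluing property for every discrete abelian group $G$.
\end{lemma}

\begin{proof}
Let $(\gamma_{ij})$ be a cocycle on a finite open cover $\{V_i\}$ of $Z$. We pull back from a tree a cover so fine that the cocycle is constant on its overlaps, and then solve the equations along the edges, as in Section~\ref{sec:model}.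

Choose compact sets $F_i\subset V_i$ whose interiors in $Z$ cover $Z$. Each $\gamma_{ij}$ is uniformly continuous on the compact set $F_i\cap F_j$, and the interiors of the $F_i$ have a Lebesgue number. So there is $\delta>0$ such that each $\gamma_{ij}$ takes equal values at any two points of $F_i\cap F_j$ at distance less than $\delta$, and every subset of $Z$ of diameter less than $\delta$ lies in some $F_i$.

Let $g\colon Y\to T$ be a map onto a tree with fibers of diameter less than $\delta$, and fix a metric on $T$. There is $\eta>0$ such that subsets of $T$ of diameter less than $\eta$ have preimages of diameter less than $\delta$. Otherwise there are points $y_n,y_n'\in Y$ at distance greater than $\delta-1/n$ whose images are at distance less than $1/n$, and the limits along a subsequence are two points of one fiber at distance at least $\delta$.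

Subdivide $T$ so that the open star $\operatorname{st}(v)$ of every vertex $v$ (the vertex together with the open edges that end at it) has diameter less than $\eta$. The sets $W_v=Z\cap g^{-1}(\operatorname{st}(v))$ form an open cover of $Z$ by sets of diameter less than $\delta$; choose $i(v)$ with $W_v\subset F_{i(v)}$. For $v\ne w$ the set $W_v\cap W_w$ is empty unless $v$ and $w$ are adjacent. If they are adjacent, it lies in $F_{i(v)}\cap F_{i(w)}$ and has diameter less than $\delta$, so $\gamma_{i(v)i(w)}$ has a constant value $g_{vw}$ on it; put $g_{vw}=0$ if it is empty. Then $g_{wv}=-g_{vw}$.

Fix a root $r$ of $T$ and put $b_r=0$. Every other vertex $v$ has a unique neighbor $u$ on the path from $v$ to $r$; define $b_v=b_u+g_{vu}$ by induction on the length of that path. Since $T$ is a tree, every edge joins some vertex $v$ to this neighbor $u$, so $b_v-b_w=g_{vw}$ for all adjacent $v,w$. Lemma~\ref{lem:refine} applies with the constant functions $b_v$.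
\end{proof}

\begin{lemma}\label{lem:fiberglue}
Let $Z$ have the gluing property for $G$, let $q\colon M\to Z$ be a map of a compact space onto $Z$, and let $\{V_i\}$ be a finite open cover of $Z$. Let $\varphi_i\colon q^{-1}(V_i)\to G$ be locally constant functions such that $\varphi_i-\varphi_j$ is constant on each fiber of $q$ over $V_i\cap V_j$. Then there is a locally constant $\varphi\colon M\to G$ such that, for every $i$, $\varphi-\varphi_i$ is constant on each fiber of $q$ over $V_i$.
\end{lemma}

\begin{proof}
Since $q$ is onto, $\varphi_i-\varphi_j=\gamma_{ij}\circ q$ for a unique $\gamma_{ij}\colon V_i\cap V_j\to G$, and $\gamma_{ij}+\gamma_{jk}=\gamma_{ik}$. The map $q$ is closed, because $M$ is compact and $Z$ is Hausdorff. Hence its restriction $q^{-1}(V_i\cap V_j)\to V_i\cap V_j$ is a closed surjection, so a quotient map, and $\gamma_{ij}$ is continuous. Write $\gamma_{ij}=\beta_i-\beta_j$. The functions $\varphi_i-\beta_i\circ q$ agree on overlaps and define $\varphi$, and $\varphi-\varphi_i=-\beta_i\circ q$.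
\end{proof}

The conclusion says that $\varphi(u)-\varphi(u')=\varphi_i(u)-\varphi_i(u')$ whenever $q(u)=q(u')\in V_i$: the global function varies along fibers exactly as the local ones do.

\section{A compact open set of fibers disconnects the domain}\label{sec:disc}

In Example~\ref{ex:three}(a) the indicator function of $*$ separates the two points of the fiber $\{0,*\}$ and is constant on every other fiber. We construct such a function for any compact open set $C$ of fibers. The difficulty is that $\iota(C)$ need not be open in $Y$, so that fibers outside $C$ lie over points arbitrarily close to $\iota(C)$ and must be controlled.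

\begin{proposition}\label{prop:disc}
Let $f\colon X\to Y$ be a 2-to-1 map of a compact metric space onto a continuum with the gluing property for $\mathbb Z/2$. If the space $L$ of fibers has a nonempty compact open subset $C$, then $X$ is disconnected.
\end{proposition}

\begin{proof}
Let $y\in\iota(C)$ and $F=f^{-1}(y)=\{x,x'\}$. Choose $r$ with $0<r\le d(x,x')/2$ such that the open ball $O$ of radius $r$ about $F$ in $L$ is contained in $C$. The open balls $U$ and $U'$ of radius $r$ about $x$ and $x'$ are disjoint, and by the definition of $\rho$ a fiber belongs to $O$ if and only if it has one point in $U$ and one in $U'$. The set $\iota(C\setminus O)$ is compact and does not contain $y$; the same holds for $f(X\setminus(U\cup U'))$. Let $V$ be the complement of the union of these two sets. It is an open neighborhood of $y$ with $f^{-1}(V)\subset U\cup U'$, and a fiber over a point of $V$ lies in $C$ if and only if it lies in $O$. Thus for $y'\in V$,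
\begin{equation}\label{eq:split}
y'\in\iota(C)\iff f^{-1}(y')\text{ has one point in }U\text{ and one in }U',
\end{equation}
and if $y'\notin\iota(C)$, then both points of $f^{-1}(y')$ lie in $U$ or both lie in $U'$.

Let $\varphi_V\colon f^{-1}(V)\to\mathbb Z/2$ be $1$ on $U$ and $0$ on $U'$; it is locally constant. Add the open set $V_0=Y\setminus\iota(C)$, with $\varphi_{V_0}=0$. By \eqref{eq:split}, each of these functions takes different values at the two points of a fiber in $C$ and equal values at the two points of a fiber not in $C$, for all fibers in its domain. In $\mathbb Z/2$ this determines the difference of the two values, so the difference of any two of the functions is constant on fibers. Finitely many of the sets $V$, together with $V_0$, cover $Y$. Lemma~\ref{lem:fiberglue} with $q=f$ gives a locally constant $\varphi\colon X\to\mathbb Z/2$ that takes different values at the two points of each fiber in $C$. Since $C\ne\emptyset$, the function $\varphi$ is not constant, and $X$ is disconnected.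
\end{proof}

The gluing hypothesis cannot be dropped: in Example~\ref{ex:three}(b), $L$ is compact and the domain is connected.

\begin{remark}
For a $k$-to-1 map the proof of Lemma~\ref{lem:L} works with the least distance between two points of a fiber in place of the diameter, so Theorem~\ref{thm:bij} applies to the space of fibers for every $k$. The value $k=2$ is needed in the sentence after \eqref{eq:split}. A three-point fiber that is not spread over three small balls may have two points in one ball and one in another, and then a function that distinguishes the balls is not constant on it.
\end{remark}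

\section{Continuous bijections from locally compact spaces}\label{sec:bij}

For a compact subset $K$ of a Hausdorff space $\Lambda$, let $\operatorname{int}K$ be its interior in $\Lambda$ and $\operatorname{Fr}K=K\setminus\operatorname{int}K$, a compact set. Recall that if $\Lambda$ is locally compact Hausdorff, $C\subset O\subset\Lambda$, $C$ is compact and $O$ is open, then there is a compact $K$ with $C\subset\operatorname{int}K\subset K\subset O$. We use this twice in the following form.

\begin{lemma}\label{lem:K}
Let $\Lambda$ be locally compact Hausdorff, $S\subset\Lambda$ closed, and $C\subset S$ compact and open in $S$. Then there is a compact $K\subset\Lambda$ with $C\subset\operatorname{int}K$, $K\cap S=C$ and $\operatorname{Fr}K\cap S=\emptyset$.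
\end{lemma}

\begin{proof}
The set $S\setminus C$ is closed in $\Lambda$; take $O=\Lambda\setminus(S\setminus C)$. Then $K\cap S=C$, and $\operatorname{Fr}K\cap S=C\setminus\operatorname{int}K=\emptyset$.
\end{proof}

\subsection*{Cut points and missing endpoints}
In this subsection and the next, $Z$ is a nonempty compact metric space, $\Lambda$ is a locally compact Hausdorff space, and $\iota\colon\Lambda\to Z$ is a continuous bijection. Let $B$ be the set of $z\in Z$ such that for no compact $K\subset\Lambda$ is $\iota(K)$ a neighborhood of $z$. This is the set of points at which $\iota^{-1}$ is discontinuous. Indeed, if $\iota(K)$ is a neighborhood of $z$, then $\iota^{-1}$ is continuous on it, because $\iota|_K$ is a homeomorphism onto its image; and if $\iota^{-1}$ is continuous at $z$, then $\iota(K)$ is a neighborhood of $z$ for any compact neighborhood $K$ of $\iota^{-1}(z)$. In Section~\ref{sec:model}, $B$ is the set of cut points.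

\begin{lemma}\label{lem:B}
The set $B$ is closed in $Z$. If $B=\emptyset$, then $\Lambda$ is compact. If $\Lambda$ is $\sigma$-compact, then $B\ne Z$.
\end{lemma}

\begin{proof}
The complement of $B$ is the union of the interiors of the sets $\iota(K)$, so it is open. If $B=\emptyset$, finitely many sets $\iota(K_j)$ cover $Z$, and $\Lambda=\bigcup K_j$ because $\iota$ is injective. If $\Lambda=\bigcup_nK_n$ with $K_n$ compact, then $Z$ is the union of the closed sets $\iota(K_n)$, and by the Baire category theorem one of them has an interior point.
\end{proof}

To take a minimum we need a compact space, so we add the missing endpoints: one new point over each point of $B$. Section~\ref{sec:crit} needs the same construction with a new point over every point of $Z$, so we allow any closed set $A$ with $B\subset A\subset Z$. Let $A^+=\{a^+:a\in A\}$ be a copy of $A$, write $z^-=\iota^{-1}(z)\in\Lambda$ for $z\in Z$, and put $M_A=\Lambda\sqcup A^+$. Let $q\colon M_A\to Z$ be given by $q(z^-)=z$ and $q(a^+)=a$. The fiber of $q$ is $\{a^-,a^+\}$ over $a\in A$ and a single point over $Z\setminus A$. For $V\subset Z$ open and $K\subset\Lambda$ compact let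
\[
N(V,K)=q^{-1}(V)\setminus K .
\]
The open subsets of $\Lambda$ and the sets $N(V,K)$ cover $M_A=N(Z,\emptyset)$, and the family is closed under finite intersections: $N(V,K)\cap N(V',K')=N(V\cap V',K\cup K')$, and for $O$ open in $\Lambda$ the set $O\cap N(V,K)=(O\cap\iota^{-1}(V))\setminus K$ is open in $\Lambda$. We give $M_A$ the topology with this basis. A sequence $x_n$ in $\Lambda$ converges to $a^+$ exactly when $\iota(x_n)\to a$ and $x_n$ eventually leaves every compact subset of $\Lambda$.

\begin{lemma}\label{lem:M}
The space $M_A$ is compact Hausdorff, $\Lambda$ is an open subspace with its original topology, $q$ is continuous and onto, and $a\mapsto a^+$ is a homeomorphism of $A$ onto $A^+$. If $A=B$, then $\Lambda$ is dense in $M_A$. If $\Lambda$ is second countable, then $M_A$ is metrizable.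
\end{lemma}

\begin{proof}
Every basic set meets $\Lambda$ in an open subset of $\Lambda$, and $\Lambda$ is itself basic. Moreover $q^{-1}(V)=N(V,\emptyset)$ and $N(V,K)\cap A^+=(V\cap A)^+$. This gives the statements on $\Lambda$, $q$ and $A^+$.

\emph{Hausdorff.} Points with different images under $q$ are separated by sets $q^{-1}(V)$. The points $a^-$ and $a^+$ are separated by $\operatorname{int}K$ and $N(Z,K)$, where $K$ is a compact neighborhood of $a^-$ in $\Lambda$.

\emph{Compact.} Take a cover of $M_A$ by basic sets. Finitely many members $N(V_i,K_i)$ cover the compact set $A^+$. The compact set $Z\setminus\bigcup V_i$ misses $A$, hence $B$, so it is covered by finitely many sets $\iota(K_j')$ with $K_j'\subset\Lambda$ compact. Let $x$ be a point that lies in no $N(V_i,K_i)$; then $x\in\Lambda$. If $\iota(x)\in V_i$ for some $i$, then $x\in K_i$. Otherwise $\iota(x)\in\iota(K_j')$ for some $j$, and $x\in K_j'$. So the uncovered points lie in the compact set $\bigcup K_i\cup\bigcup K_j'$, which finitely many further members cover.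

\emph{Density.} Let $b\in B$ and $b^+\in N(V,K)$. Then $V\not\subset\iota(K)$ by the definition of $B$, and $z^-\in N(V,K)\cap\Lambda$ for any $z\in V\setminus\iota(K)$.

\emph{Metrizability.} If $\Lambda$ is second countable, it is the union of open sets $O_1,O_2,\dots$ with compact closures, and every compact $K\subset\Lambda$ lies in some $K_n=\overline{O_1}\cup\dots\cup\overline{O_n}$. A countable base of $\Lambda$ and the sets $N(V',K_n)$, with $V'$ in a countable base of $Z$, form a base of $M_A$: if $a^+\in N(V,K)$, choose $a\in V'\subset V$ and $K_n\supset K$, so that $a^+\in N(V',K_n)\subset N(V,K)$. A second countable compact Hausdorff space is metrizable.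
\end{proof}

\subsection*{The minimum argument}
In the model case $h$ jumps by $1$ over every point of $B$. In general this cannot be asked. If $h$ is locally constant on $M_B$ and $h(b^+)-h(b^-)=1$ on $B$, let points $b$ approach $b_0\in B$ in such a way that $b^-$ leaves every compact subset of $\Lambda$; then $b^+$ and $b^-$ both tend to $b_0^+$ and the jump must become $0$. We therefore prescribe the jump $1$ only over a compact open part $C$ of $\iota^{-1}(B)$, and the jump $0$ elsewhere. The price is a weaker conclusion: the minimum yields a smaller piece, which may fail to be compact.

\begin{lemma}\label{lem:step}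
Suppose that $Z$ has the gluing property for $\mathbb Z$ and that the space $\iota^{-1}(B)$ has a nonempty compact open subset $C$. Then there is a nonempty closed set $Z'\subsetneq Z$ such that $\iota^{-1}(Z')$ is closed and open in $\Lambda$.
\end{lemma}

\begin{proof}
Let $M=M_B$. We first construct a locally constant $h\colon M\to\mathbb Z$ with
\begin{equation}\label{eq:jump}
h(b^+)-h(b^-)=\begin{cases}1,&b\in\iota(C),\\0,&b\in B\setminus\iota(C).\end{cases}
\end{equation}
Away from $\iota(C)$ the function $0$ is a solution. Near $\iota(C)$ we must separate the points $b^-\in C$ from the points $b^+$, and a compact neighborhood of $C$ does this away from its frontier. By Lemma~\ref{lem:K} with $S=\iota^{-1}(B)$ there is a compact $K\subset\Lambda$ with $C\subset\operatorname{int}K$ and $K\cap\iota^{-1}(B)=C$. Put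
\[
V_0=Z\setminus\iota(C),\qquad V_1=Z\setminus\iota(\operatorname{Fr}K).
\]
These sets are open, and they cover $Z$ because $\iota$ is injective and $C\cap\operatorname{Fr}K=\emptyset$. Let $h_0=0$ on $q^{-1}(V_0)$. On $q^{-1}(V_1)$ let $h_1=0$ on $K\cap q^{-1}(V_1)$ and $h_1=1$ elsewhere. By injectivity $\iota^{-1}(V_1)=\Lambda\setminus\operatorname{Fr}K$, so $K\cap q^{-1}(V_1)=\operatorname{int}K$, which is open in $M$. The set where $h_1=1$ is $N(V_1,K)$, which is also open. So $h_1$ is locally constant. For $b\in B\cap V_1$ we have $h_1(b^+)=1$, and $h_1(b^-)=0$ if and only if $b^-\in K\cap\iota^{-1}(B)=C$. Thus $h_i$ satisfies \eqref{eq:jump} for $b\in B\cap V_i$, $i=0,1$. It follows that $h_1-h_0$ is constant on the fibers over $V_0\cap V_1$, the fibers over points outside $B$ being single points. Lemma~\ref{lem:fiberglue} gives $h$.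

Since $M$ is compact, $h$ takes finitely many values. Let $m$ be the smallest, and let $W=h^{-1}(m)$, a nonempty closed and open subset of $M$. If $b^+\in W$, then $h(b^-)\le h(b^+)=m$ by \eqref{eq:jump}, so $b^-\in W$. Hence $Z'=q(W)$ equals $\iota(W\cap\Lambda)$. The set $Z'$ is nonempty and compact, and $\iota^{-1}(Z')=W\cap\Lambda$ is closed and open in $\Lambda$. If $Z'=Z$, then $W\supset\Lambda$, and $W=M$ because $W$ is closed and $\Lambda$ is dense. But $h(b^+)=h(b^-)+1>m$ for $b\in\iota(C)$. So $Z'\ne Z$.
\end{proof}

For the figure six, $\Lambda=[0,1)$, $B=\{1\}\subset S^1$, $M=[0,1]$ and $C=\{0\}$. Equation \eqref{eq:jump} asks for $h(1)-h(0)=1$ on a connected space; the gluing property for $\mathbb Z$ is what fails.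

\subsection*{A minimal counterexample}
Two points remain. The hypothesis of Lemma~\ref{lem:step} is the conclusion of Theorem~\ref{thm:bij} for the smaller set $B$, and the conclusion of the lemma reduces the theorem to the smaller set $Z'$. Both call for an induction over closed sets, and the induction has limit stages.

\begin{example}\label{ex:infinite}
Let $Y=[0,1]$ and let $L$ be the topological sum of $\{0\}$ and the intervals $J_n=(\frac1{n+1},\frac1n]$, $n\ge1$. A half-open interval has no nonempty compact open subset, so the only such subset of $L$ is $\{0\}$. Here $B=\{0,\frac12,\frac13,\dots\}$. For $C=\{\frac12\}$ a solution of \eqref{eq:jump} is the indicator function of $J_1\cup\{(\frac12)^+\}$, and it gives $Z'=[0,\frac12]$. Continuing in this way produces the chain $[0,\frac1n]$, and $\{0\}$ appears only as its intersection.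

Now let $L'$ be the subspace $\{(0,0)\}\cup\bigcup_n J_n\times\{\frac1n\}$ of the plane. It is $\sigma$-compact, and the first coordinate maps it bijectively onto $[0,1]$. Each $J_n\times\{\frac1n\}$ is closed and open in $L'$, so a compact open subset of $L'$ misses it; and $\{(0,0)\}$ is not open. So Theorem~\ref{thm:bij} fails without local compactness, and so does the next lemma, for the chain $[0,\frac1n]$.
\end{example}

Let $Y$ be a continuum, $L$ a locally compact, $\sigma$-compact Hausdorff space and $\iota\colon L\to Y$ a continuous bijection. For closed $Z\subset Y$ put $L_Z=\iota^{-1}(Z)$. It is closed in $L$, hence locally compact and $\sigma$-compact. Let $\mathcal C$ be the family of all nonempty closed $Z\subset Y$ such that the space $L_Z$ has no nonempty compact open subset.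

\begin{lemma}\label{lem:chain}
The intersection of a nonempty chain $\{Z_\xi\}$ in $\mathcal C$ belongs to $\mathcal C$.
\end{lemma}

\begin{proof}
The set $Z_\infty=\bigcap Z_\xi$ is closed, and it is nonempty by compactness. Suppose that $C\ne\emptyset$ is compact and open in $L_{Z_\infty}$. By Lemma~\ref{lem:K} there is a compact $K\subset L$ with $C\subset K$ and $\operatorname{Fr}K\cap L_{Z_\infty}=\emptyset$. The closed subsets $\operatorname{Fr}K\cap L_{Z_\xi}$ of the compact set $\operatorname{Fr}K$ form a chain with empty intersection, so one of them is empty. For this $\xi$ the set $K\cap L_{Z_\xi}=\operatorname{int}K\cap L_{Z_\xi}$ is compact, open in $L_{Z_\xi}$, and contains $C$. This contradicts $Z_\xi\in\mathcal C$.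
\end{proof}

\begin{proposition}\label{prop:bij}
If every closed subset of $Y$ has the gluing property for $\mathbb Z$, then $L$ has a nonempty compact open subset.
\end{proposition}

\begin{proof}
Suppose not, so that $Y\in\mathcal C$. By Lemma~\ref{lem:chain} and Zorn's lemma, $\mathcal C$ has a minimal element $Z$ with respect to inclusion. Let $B$ be the set defined above for the bijection $\Lambda=L_Z\to Z$. If $B=\emptyset$, then $L_Z$ is compact by Lemma~\ref{lem:B}, so it is a nonempty compact open subset of itself, contrary to $Z\in\mathcal C$. By the same lemma $B$ is closed and $B\ne Z$; this is the only use of $\sigma$-compactness. By minimality $B\notin\mathcal C$, that is, $L_B$ has a nonempty compact open subset. Lemma~\ref{lem:step} gives a nonempty closed $Z'\subsetneq Z$ with $L_{Z'}$ open in $L_Z$. A compact open subset of $L_{Z'}$ is then a compact open subset of $L_Z$, hence empty. So $Z'\in\mathcal C$, which contradicts the minimality of $Z$.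
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:bij} and~\ref{thm:main}]
Theorem~\ref{thm:bij} follows from Lemma~\ref{lem:tree} with $G=\mathbb Z$ and Proposition~\ref{prop:bij}. For Theorem~\ref{thm:main}, the space $L$ of fibers of $f$ satisfies the hypotheses of Theorem~\ref{thm:bij} by Lemma~\ref{lem:L}, so it has a nonempty compact open subset. By Lemma~\ref{lem:tree} with $G=\mathbb Z/2$ and Proposition~\ref{prop:disc}, $X$ is disconnected.
\end{proof}

\section{One-dimensional continua with vanishing first cohomology}\label{sec:coh}

On compact metrizable spaces \v{C}ech cohomology equals sheaf cohomology with constant coefficients. For such a space $Y$, $\dim Y\le n$ means that every finite open cover has a finite open refinement in which no point belongs to more than $n+1$ members. We use the following standard facts, for $Y$ compact metrizable, $Z\subset Y$ closed and $G$ an abelian group.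
\begin{enumerate}
\item[(H1)] $\check H^1(Y;G)$ is the direct limit, over finite open covers ordered by refinement, of the groups of cocycles modulo coboundaries in the sense of Definition~\ref{def:glue}. Each of these groups injects into the limit \cite{godement}; this is the content of Lemma~\ref{lem:refine}. Hence $\check H^1(Y;G)=0$ if and only if $Y$ has the gluing property for $G$.
\item[(H2)] The sequences $\check H^1(Y;\mathbb Z)\to\check H^1(Z;\mathbb Z)\to\check H^2(Y,Z;\mathbb Z)$ and $\check H^1(Y;\mathbb Z)\to\check H^1(Y;\mathbb Z/2)\to\check H^2(Y;\mathbb Z)$ are exact. The first comes from the pair $(Y,Z)$, the second from $0\to\mathbb Z\to\mathbb Z\to\mathbb Z/2\to0$.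
\item[(H3)] If $\dim Y\le1$, then $\check H^2(Y,Z;\mathbb Z)=0$ and $\check H^2(Y;\mathbb Z)=0$, because covers whose nerves have no $2$-simplices are cofinal.
\item[(H4)] $\check H^1(Y;\mathbb Z)$ is the group $[Y,S^1]$ of homotopy classes of maps $Y\to S^1$.
\item[(H5)] If every map from a closed subset of $Y$ to $S^1$ extends over $Y$, then $\dim Y\le1$ \cite[Theorem VI.4]{hw}.
\item[(H6)] The \v{C}ech cohomology of the limit of an inverse sequence of compact metrizable spaces is the direct limit of their cohomology groups.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:coh}]
The equivalence in parentheses is (H4). Suppose that $\dim Y\le1$ and $\check H^1(Y;\mathbb Z)=0$. By (H3) the outer terms of both sequences in (H2) vanish, so $\check H^1(Z;\mathbb Z)=0$ for every closed $Z\subset Y$, and $\check H^1(Y;\mathbb Z/2)=0$. By (H1), every closed subset of $Y$ has the gluing property for $\mathbb Z$, and $Y$ has it for $\mathbb Z/2$. If $f\colon X\to Y$ is a 2-to-1 map of a compact metric space onto $Y$, then Lemma~\ref{lem:L} and Proposition~\ref{prop:bij} give a nonempty compact open set of fibers, and $X$ is disconnected by Proposition~\ref{prop:disc}.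

It remains to derive the hypothesis from the condition on closed subsets. Suppose that $\check H^1(Z;\mathbb Z)=0$ for all closed $Z\subset Y$; the case $Z=Y$ is one half of the hypothesis. By (H4) every map $u\colon Z\to S^1$ is null-homotopic, so by the homotopy lifting property of $t\mapsto e^{2\pi it}$ it has the form $u=e^{2\pi i\theta}$ with $\theta\colon Z\to\mathbb R$ continuous. Tietze's theorem extends $\theta$, and with it $u$, over $Y$. By (H5), $\dim Y\le1$.
\end{proof}

By Lemma~\ref{lem:tree} and (H1), every treelike continuum satisfies the condition on closed subsets, so Theorem~\ref{thm:coh} contains Theorem~\ref{thm:main}. It is strictly more general: Case and Chamberlin \cite{cc} gave a one-dimensional continuum that is not treelike but all of whose maps to $S^1$ are inessential.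

\section{Which continua are 2-to-1 images}\label{sec:crit}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
(a)$\Rightarrow$(b). Let $f\colon X\to Y$ be a 2-to-1 map of a continuum onto $Y$, and let $L$ be its space of fibers, which is locally compact, separable and metric by Lemma~\ref{lem:L}. If $L$ has no nonempty compact open subset, take $Z=Y$ and $L_0=L$. If it has one, then $Y$ does not have the gluing property for $\mathbb Z/2$, by Proposition~\ref{prop:disc}, and $\check H^1(Y;\mathbb Z/2)\ne0$ by (H1).

(b)$\Rightarrow$(a), \emph{first case.} We construct a connected double covering, as in Example~\ref{ex:three}(b). By (H1) there is a $\mathbb Z/2$-valued cocycle $(\gamma_{ij})$ on a finite open cover $\{V_i\}$ of $Y$ that is not a coboundary. Let $X$ be the quotient of the topological sum of the spaces $V_i\times\mathbb Z/2\times\{i\}$ by $(y,t,i)\sim(y,t+\gamma_{ij}(y),j)$ for $y\in V_i\cap V_j$; the cocycle identities make this an equivalence relation. The identifications are homeomorphisms between open sets, so each $V_i\times\mathbb Z/2$ embeds in $X$ as the open set $p^{-1}(V_i)$, where $p\colon X\to Y$ is the projection. Thus $p$ is a two-fold covering, in particular a 2-to-1 open map. The space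 $X$ is Hausdorff, since points in different fibers are separated by preimages of open sets and points in one fiber are separated inside some $V_i\times\mathbb Z/2$. It is second countable as a finite union of open second countable subspaces, and compact as the union of the sets $F_i\times\mathbb Z/2$, where $F_i\subset V_i$ are compact sets that cover $Y$. So $X$ is compact metrizable.

A section of $p$ has the form $y\mapsto(y,\beta_i(y),i)$ on $V_i$, with $\beta_i$ locally constant and $\beta_j=\beta_i+\gamma_{ij}$, and would make $(\gamma_{ij})$ a coboundary. So $p$ has no section. Suppose that $X=P\sqcup R$ with $P,R$ nonempty, closed and open. The sets $p(P)$ and $p(R)$ are open, closed and nonempty, hence equal to $Y$. So each fiber has one point in $P$ and one in $R$, and $p|_P$ is a continuous bijection of compact Hausdorff spaces. Its inverse is a section, a contradiction.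

(b)$\Rightarrow$(a), \emph{second case.} We attach a second sheet to $Y$, as in Example~\ref{ex:three}(c). The sheet must cover all of $Y$, so we let $L$ be the topological sum of $L_0$ and $Y\setminus Z$, with the continuous bijection $\iota\colon L\to Y$ that is the given bijection on $L_0$ and the inclusion on $Y\setminus Z$. The space $L$ is locally compact, separable and metrizable. Let $C\subset L$ be compact and open. Then $C\cap L_0$ is compact and open in $L_0$, hence empty. So $C$ is a compact open subset of the open set $Y\setminus Z$, hence closed and open in $Y$. Since $Y$ is connected and $C$ misses the nonempty set $Z$, we get $C=\emptyset$.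

Let $X=M_A$ for $\iota\colon L\to Y$ and $A=Y$. By Lemma~\ref{lem:M}, $X=L\sqcup Y^+$ is compact and metrizable, $q\colon X\to Y$ is a map with fibers $\{y^-,y^+\}$, and $Y^+$ is homeomorphic to $Y$, hence connected. If $X$ were the disjoint union of two nonempty closed and open sets, one of them would miss $Y^+$ and would be a nonempty compact open subset of $L$. So $X$ is a continuum.
\end{proof}

\begin{corollary}\label{cor:circle}
Every continuum that contains a simple closed curve is the image of a continuum under a 2-to-1 map.
\end{corollary}

\begin{proof}
Let $Z$ be the simple closed curve and $L_0=[0,1)$, mapped onto $Z\cong S^1$ by $t\mapsto e^{2\pi it}$, in Theorem~\ref{thm:crit}(b).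
\end{proof}

A 2-to-1 map suggests coefficients in $\mathbb Z/2$, and one may ask whether $\check H^1(Y;\mathbb Z/2)=0$ suffices in Theorem~\ref{thm:coh}. It does not. Let $\mathbb Z_2=\varprojlim\mathbb Z/2^n$ be the compact group of $2$-adic integers, and let
\[
\Sigma=\mathbb Z_2\times[0,1]\,/\,(a,1)\sim(a+1,0)
\]
be the dyadic solenoid.

\begin{corollary}\label{cor:solenoid}
The solenoid $\Sigma$ is a one-dimensional continuum with $\check H^1(\Sigma;\mathbb Z)=\mathbb Z[\frac12]$ and $\check H^1(\Sigma;\mathbb Z/2)=0$, and it is the image of a continuum under a 2-to-1 map.
\end{corollary}

\begin{proof}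
Let $S_n$ be the space defined as $\Sigma$ with $\mathbb Z/2^n$ in place of $\mathbb Z_2$. Adding $1$ permutes $\mathbb Z/2^n$ cyclically, so $S_n$ is a circle made of $2^n$ intervals, and the natural map $S_{n+1}\to S_n$ wraps twice around. Every point of $\Sigma$ or of $S_n$ has a unique representative $(a,t)$ with $0\le t<1$, so the natural map $\Sigma\to\varprojlim S_n$ is a bijection. It is continuous from a compact space to a Hausdorff space, hence a homeomorphism. As an inverse limit of continua, $\Sigma$ is a continuum. Every finite open cover of $\Sigma$ is refined by the preimage of a cover of some circle $S_n$, so $\dim\Sigma\le1$, and equality holds because $\Sigma$ contains an arc. The bonding maps induce multiplication by $2$ on $\check H^1(S_n;G)=G$. By (H6), $\check H^1(\Sigma;G)$ is the direct limit of $G\xrightarrow{2}G\xrightarrow{2}\cdots$, which is $\mathbb Z[\frac12]$ for $G=\mathbb Z$ and $0$ for $G=\mathbb Z/2$.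

The space $L_0=\mathbb Z_2\times[0,1)$ is locally compact, separable and metrizable, and it maps bijectively and continuously onto $\Sigma$. A compact open set $C\subset L_0$ that contains a point $(a,t)$ meets the connected set $\{a\}\times[0,1)$ in a nonempty closed and open subset, so it contains that set. But $\{a\}\times[0,1)$ is closed in $L_0$ and not compact. Hence $C=\emptyset$, and Theorem~\ref{thm:crit} applies with $Z=\Sigma$.
\end{proof}

\begin{remark}
The solenoid shows where the order of $\mathbb Z$ is used in Lemma~\ref{lem:step}. For $L_0\to\Sigma$ the set $B$ is the image of $\mathbb Z_2\times\{0\}$, since compact subsets of $L_0$ lie in sets $\mathbb Z_2\times[0,c]$ with $c<1$. The bijection $\mathbb Z_2\times[0,1]\to M_B$ that sends $(a-1,1)$ to $b^+$, where $b^-=(a,0)$, is continuous on checking basic sets, hence a homeomorphism. A locally constant function on $M_B$ depends only on $a$, and for $C=\mathbb Z_2\times\{0\}$ equation \eqref{eq:jump} reads $h(a-1)-h(a)=1$ for all $a\in\mathbb Z_2$. Over $\mathbb Z$ there is no solution, because $h$ would have a minimum. Over $\mathbb Z/2$ the function $h(a)=a\bmod2$ is a solution, but neither of its level sets contains $b^-$ along with $b^+$.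
\end{remark}

\begin{thebibliography}{9}

\bibitem{cc}
Case and Chamberlin, Pacific J. Math. 10 (1960).

\bibitem{godement}
Godement, \emph{Topologie alg\'ebrique et th\'eorie des faisceaux}.

\bibitem{hw}
Hurewicz and Wallman, \emph{Dimension Theory}.

\bibitem{problem}
\emph{The structure of (exactly) 2-to-1 maps on metric compacta},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1990-110-02/\allowbreak S0002-9939-1990-1013970-1/\allowbreak S0002-9939-1990-1013970-1.pdf}

\end{thebibliography}
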